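\title{Monotonicity of the zeros of polynomials of minimal $L_q$-deviation}

\begin{abstract}
For $0<q\le\infty$ let $p_q$ be the monic polynomial of degree $n\ge2$ that deviates least from zero in $L_q[-1,1]$. We prove that every positive zero of $p_q$ is a strictly increasing function of $q$. The extremality conditions show that the zeros are the prevertices of a conformal map onto an explicit domain that depends only on $n$ and $q$; the domains for different $q$ are then compared by the maximum principle. The method also gives an explicit one-sided bound for each zero, and it shows that the extremality conditions have exactly one solution for every $q\in(0,\infty)$.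
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Fix an integer $n\ge2$. For $0<q<\infty$ let $p_q$ be the monic polynomial of degree $n$ that minimizes
\[
\int_{-1}^1|p(x)|^q\,dx
\]
among all monic polynomials $p$ of degree $n$. For $q=\infty$ the integral is replaced by the supremum norm on $[-1,1]$, and the minimizer is the monic Chebyshev polynomial $p_\infty(x)=2^{1-n}\cos(n\arccos x)$. We take two facts as known. For every $0<q\le\infty$ the minimizer is unique; this is classical for $1\le q\le\infty$, and it is known for $0<q<1$ for the constant weight considered here. The zeros of the minimizer are real, simple, and lie in $(-1,1)$. We write them as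
\[
x_1(q)<x_2(q)<\dots<x_n(q).
\]
Since $(-1)^np_q(-x)$ is also a minimizer, uniqueness shows that $p_q$ is even or odd. The zeros are therefore symmetric about $0$, and the positive ones are the $x_i$ with $\lfloor(n+1)/2\rfloor+1\le i\le n$.

The mean $(\frac12\int_{-1}^1|p|^q\,dx)^{1/q}$ runs from the geometric mean of $|p|$ at $q\to0^+$ to the maximum of $|p|$ at $q\to\infty$. At the first end the problem becomes the minimization of $\int_{-1}^1\log|p|\,dx$, whose unique solution is $x^n$; one sets $x_i(0)=0$ for all $i$. The reason is that the logarithm decouples the zeros: for $s\in[-1,1]$,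
\begin{equation}\label{eq:logint}
\int_{-1}^1\log|x-s|\,dx=(1-s)\log(1-s)+(1+s)\log(1+s)-2
\end{equation}
is even and strictly convex in $s$, so each zero separately prefers the center. At the other end only the largest values of $|p|$ count. The polynomial $x^n$ is large near $\pm1$ and small in the middle, so the zeros must move outward to level it. One guesses that the zeros move outward monotonically as $q$ grows. It is known that $|x_i(1)|<|x_i(q)|<|x_i(\infty)|$ for $1<q<\infty$ and every $i$ with $x_i(q)\ne0$. The conjecture posed in \cite{Lq} is that each positive zero $x_i(q)$ is strictly increasing as $q$ varies from $0$ to $\infty$; by symmetry the negative zeros then decrease. We prove it. It is convenient to use the angles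
\[
\theta_k(q)=\arccos x_{n+1-k}(q),\qquad 0<\theta_1<\dots<\theta_n<\pi,
\]
so that the positive zeros correspond to $1\le k\le\lfloor n/2\rfloor$.

\begin{theorem}\label{thm:main}
For every $n\ge2$ and $1\le k\le\lfloor n/2\rfloor$, the function $\theta_k(q)$ is strictly decreasing on $(0,\infty)$. Equivalently, $x_i(q)$ is strictly increasing on $(0,\infty)$ for $\lfloor(n+1)/2\rfloor+1\le i\le n$. Moreover, for these $i$, $x_i$ is strictly increasing on $[0,\infty]$.
\end{theorem}

The known inequalities above are contained in Theorem~\ref{thm:main} and are not used in its proof.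

\begin{theorem}\label{thm:comp}
Let $n\ge2$.
\begin{enumerate}
\item[(a)] For $\lfloor(n+1)/2\rfloor+1\le i\le n$, $x_i$ is an increasing homeomorphism of $[0,\infty]$ onto $[0,x_i(\infty)]$.
\item[(b)] Let $\Theta_k(q)=\dfrac\pi2\cdot\dfrac{(2k-1)q+1}{nq+1}$ for $1\le k\le\lfloor n/2\rfloor$. Then $\theta_k(q)<\Theta_k(q)$ for $0<q<1$, $\theta_k(1)=\Theta_k(1)$, and $\theta_k(q)>\Theta_k(q)$ for $1<q<\infty$.
\item[(c)] For every $q\in(0,\infty)$ the system
\begin{equation}\label{eq:crit}
\int_{-1}^1\frac{|p(x)|^q}{x-x_k}\,dx=0\quad(1\le k\le n),\qquad p(x)=\prod_{i=1}^n(x-x_i),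
\end{equation}
has exactly one solution $-1<x_1<\dots<x_n<1$.
\end{enumerate}
\end{theorem}

The function $\Theta_k$ agrees with $\theta_k$ in the three explicit cases: $\Theta_k(0)=\pi/2$, $\Theta_k(1)=k\pi/(n+1)$, and $\Theta_k(q)\to(2k-1)\pi/(2n)$ as $q\to\infty$. It is strictly decreasing because $2k-1<n$. For $n=q=2$ the minimizer is $x^2-\frac13$, and (b) says that $\cos\theta_1=1/\sqrt3$ is smaller than $\cos(3\pi/10)$.

\subsection{The idea}\label{sub:idea}

The mechanism is visible in the two Chebyshev cases. Put $\varphi_k=\pi(k-\frac12)$ and $\varphi=x+iy$. We have $\theta_k(1)=k\pi/(n+1)$ (Example~\ref{ex:q1}) and $\theta_k(\infty)=(2k-1)\pi/(2n)$, that is,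
\[
\theta_k(1)=R_1(\varphi_k),\quad R_1=\frac{x+\pi/2}{n+1};\qquad\qquad\theta_k(\infty)=R_\infty(\varphi_k),\quad R_\infty=\frac xn .
\]
Each of these functions solves a mixed boundary value problem on a half-strip $\{a<x<n\pi/2,\ y>0\}$: it is bounded and harmonic, equal to $\pi/2$ on the right side, equal to $0$ on the left side, and its normal derivative vanishes on the bottom. Only the position of the left side differs: $a=-\pi/2$ for $q=1$ and $a=0$ for $q=\infty$. Extend $R_\infty$ by $0$ to the left of $x=0$. The result $\max(R_\infty,0)$ is subharmonic. The condition on the bottom allows us to reflect evenly in $y$, and then $\max(R_\infty,0)-R_1$ is bounded and subharmonic on the strip $-\pi/2<x<n\pi/2$ with boundary values $0$. By the maximum principle $R_\infty\le R_1$, and so $\theta_k(\infty)\le\theta_k(1)$. Here one could simply subtract; the point is that the argument uses only that the side carrying the value $0$ has moved to the right.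

The proof shows that this picture persists for every $q$, in three steps.

First, the system \eqref{eq:crit} implies a first-order differential equation for the Cauchy transform of $|p|^q$ (Section~\ref{sec:orth}). It yields a conformal map $Z_q$ of the half-strip $\{0<\operatorname{Re}\theta<\pi,\ \operatorname{Im}\theta>0\}$ onto an explicit domain $D_q$, under which $\theta_1,\dots,\theta_n$ correspond to $n$ distinguished places of $\partial D_q$ (Section~\ref{sec:Z}). So $\theta_k(q)$ is a boundary value of the harmonic function $\operatorname{Re}Z_q^{-1}$.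

Second, the domains $D_q$ are not nested in any useful way. But apart from its two ends, $D_q$ coincides with a periodic domain $\widetilde D_q$, and an explicit map $U_q$ of the upper half-plane onto $\widetilde D_q$ puts the distinguished places at the points $\varphi_k$ for every $q$ (Section~\ref{sec:U}). The function $R_q=\operatorname{Re}(Z_q^{-1}\circ U_q)$ satisfies $R_q(\varphi_k)=\theta_k(q)$ (Section~\ref{sec:T}).

Third, for $q\ge1$ the function $R_q$ solves the mixed problem above on a domain whose left side is a curve that moves to the right as $q$ grows, and the argument above applies (Section~\ref{sec:A}). For $q<1$ a part of $D_q$ lies outside $\widetilde D_q$ and is invisible in the variable $\varphi$. That part lies in a region $\Lambda$ common to all $D_q$, and the comparison is made by gluing two subharmonic functions, one transported in the variable $\varphi$ and one left in place on $\Lambda$ (Section~\ref{sec:B}). Section~\ref{sec:end} finishes the proofs.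

\section{Tools}\label{sec:tools}

A function $g$ on an open set $G\subset\mathbb C$ is \emph{subharmonic} if it is upper semicontinuous and, at each point, $g$ is at most its mean over all sufficiently small circles centered there. The property is local, and it is preserved by conformal changes of variable, by taking the maximum of two functions, and by adding a harmonic function. A continuous function $g\ge0$ that is harmonic where it is positive is subharmonic: the mean inequality holds with equality where $g>0$ and trivially where $g=0$. We use the following facts.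

\begin{enumerate}
\item[(EMP)] \emph{Extended maximum principle} \cite[Theorem~3.6.9]{Ransford}. Let $g$ be subharmonic and bounded above on a domain $G$ with non-polar boundary. If $\limsup g\le0$ at all boundary points except finitely many, and possibly $\infty$, then $g\le0$. In every application below $\partial G$ contains a line segment and so is non-polar.
\item[(SMP)] \emph{Strong maximum principle.} A subharmonic function that attains its maximum on a domain is constant.
\item[(GL)] \emph{Gluing} \cite[Theorem~2.4.5]{Ransford}. Let $u$ be subharmonic on $G$ and $v$ subharmonic on an open set $G_1\subset G$, and let $\limsup_{z\to z_0}v(z)\le u(z_0)$ for all $z_0\in G\cap\partial G_1$. Then the function equal to $\max(u,v)$ on $G_1$ and to $u$ on $G\setminus G_1$ is subharmonic on $G$.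
\item[(H)] \emph{Hopf's lemma.} Let $h$ be harmonic near a closed disc of radius $\delta$ and center $a$, and let $h<h(z_0)$ in the open disc for a point $z_0$ of the circle. Then the derivative of $h$ at $z_0$ in the outward normal direction is positive. Indeed, Harnack's inequality gives $h(z_0)-h(z)\ge\frac{\delta-|z-a|}{\delta+|z-a|}\,(h(z_0)-h(a))$.
\item[(NW)] \emph{Noshiro--Warschawski.} If $F$ is analytic with $\operatorname{Re}F'>0$ on a convex domain, then $F$ is univalent, since $F(b)-F(a)=(b-a)\int_0^1F'(a+s(b-a))\,ds$.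
\item[(RP)] \emph{Reflection.} Let $F$ be analytic in an upper half-disc and have a real limit at each point of the diameter. Then $F$ extends analytically to the disc by $F(\bar z)=\overline{F(z)}$, and $\operatorname{Re}F$ extends to a harmonic function that is even in $\operatorname{Im}z$. If moreover $\operatorname{Im}F>0$ in the half-disc, then $F'>0$ on the diameter, because at a zero of $F'$ we would have $F(z)-F(a)\sim c(z-a)^m$ with $m\ge2$, and the imaginary part of this changes sign in the half-disc.
\end{enumerate}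

\section{Orthogonality and a differential equation}\label{sec:orth}

Fix $q\in(0,\infty)$. We call a solution $-1<x_1<\dots<x_n<1$ of \eqref{eq:crit} a \emph{critical configuration}, and attach to it
\[
P(z)=\prod_{i=1}^n\frac{z-x_i}{1-x_i},\qquad u=|P|^q,\qquad\rho=|P|^{q-1}\operatorname{sgn}P .
\]
So $P(1)=1$ and $\rho P=u$. Since the zeros are simple, $|\rho|$ is at most a constant times $|x-x_k|^{q-1}$ near $x_k$, and $\rho\in L^1(-1,1)$ even for $q<1$.

\begin{lemma}\label{lem:orth}
The zeros of $p_q$ form a critical configuration. For every critical configuration,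
\begin{equation}\label{eq:orth}
\int_{-1}^1\rho\,h\,dx=0\quad\text{for all polynomials $h$ of degree at most $n-1$},
\end{equation}
and $u(-1)=u(1)=1$.
\end{lemma}

\begin{proof}
We move one zero of $p_q$. Let $m=\prod_{j\ne k}|x-x_j|^q$, $F(s)=\int_{-1}^1|x-s|^qm(x)\,dx$, and $K(t)=|t|^{q-1}\operatorname{sgn}t$, which is locally integrable. For $q<1$ the kernel $K$ is unbounded, so differentiation under the integral needs a justification. From $|x-s|^q-|x-s_0|^q=-q\int_{s_0}^sK(x-\sigma)\,d\sigma$ and Fubini's theorem,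
\[
F(s)-F(s_0)=-q\int_{s_0}^s\Big(\int_{-1}^1K(x-\sigma)m(x)\,dx\Big)d\sigma .
\]
The inner integral is continuous in $\sigma$ because $m$ is bounded and translation is continuous in $L^1$. So $F$ is $C^1$, and minimality at $s=x_k$ gives $\int K(x-x_k)m\,dx=0$, which is the $k$-th equation of \eqref{eq:crit}.

For a critical configuration, $u/(x-x_k)=\rho\cdot P/(x-x_k)$. The $n$ polynomials $P/(x-x_k)$ are linearly independent (evaluate at the $x_j$), so they span the polynomials of degree at most $n-1$, and \eqref{eq:orth} follows. The function $u$ is continuous, it is $C^1$ off the zeros, and $u'=q\rho P'$ is integrable; so $u$ is absolutely continuous, and \eqref{eq:orth} with $h=P'$ gives $u(1)-u(-1)=0$.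
\end{proof}

\begin{example}[$n=2$]\label{ex:n2}
Here $p_q=x^2-s^2$ with $s=x_2(q)$. Take $h=1$ in \eqref{eq:orth}, substitute $x=st$ and then $v=|t^2-1|$. With $M=s^{-2}-1$ we get $\Phi(q,M)=0$, where
\[
\Phi(q,M)=\int_0^\infty v^{q-1}\delta_M(v)\,dv,\qquad\delta_M(v)=\frac{\mathbf 1_{(0,M)}(v)}{\sqrt{1+v}}-\frac{\mathbf 1_{(0,1)}(v)}{\sqrt{1-v}} .
\]
Since $\delta_M<0$ on $(0,1)$, the equation forces $M>1$, and $\delta_M>0$ on $(1,M)$. For $r>q$ the product $(v^{r-q}-1)\delta_M(v)$ is positive on $(0,M)\setminus\{1\}$, so $\Phi(r,M)>\Phi(q,M)=0$. As $\Phi(r,\cdot)$ is increasing, its zero is smaller than $M$, and $x_2(r)>x_2(q)$. This argument uses that there is one equation in one unknown. For larger $n$ the unknowns are coupled, and we look for a form of \eqref{eq:orth} that treats all of them at once.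
\end{example}

Orthogonality to polynomials is best expressed by Cauchy transforms. For $z\notin[-1,1]$ let
\[
S(z)=\int_{-1}^1\frac{u(x)}{z-x}\,dx,\qquad C(z)=\int_{-1}^1\frac{\rho(x)}{z-x}\,dx .
\]

\begin{lemma}\label{lem:ode}
For every critical configuration, and for any local branch of $P^q$ off $[-1,1]$,
\begin{equation}\label{eq:ode}
S'=q\frac{P'}{P}S-\frac2{z^2-1},\qquad\Big(\frac S{P^q}\Big)'=-\frac2{(z^2-1)P^q}.
\end{equation}
\end{lemma}

\begin{proof}
Apply \eqref{eq:orth} to $h(x)=\frac{P(z)-P(x)}{z-x}$ and to $h(x)=\frac{P'(z)-P'(x)}{z-x}$. This gives $S=PC$ and $\int\frac{\rho P'}{z-x}\,dx=P'(z)C(z)$. Integrating by parts with $u(\pm1)=1$,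
\[
S'(z)=-\int_{-1}^1\frac{u}{(z-x)^2}\,dx=-\frac1{z-1}+\frac1{z+1}+\int_{-1}^1\frac{q\rho P'}{z-x}\,dx=-\frac2{z^2-1}+qP'C .
\]
With $C=S/P$ this is the first equation, and $P^{-q}$ is its integrating factor.
\end{proof}

This is where the constant weight is used: with a weight $\omega$ in the integrals, the integration by parts would leave the further term $\int u\,\omega'/(z-x)\,dx$, and the equation would not close.

\section{The conformal map onto $D_q$}\label{sec:Z}

Up to and including Lemma~\ref{lem:inv}, $q\in(0,\infty)$ and the critical configuration are arbitrary; we put $\theta_k=\arccos x_{n+1-k}$, $\theta_0=0$, $\theta_{n+1}=\pi$, and call $(\theta_j,\theta_{j+1})$ \emph{bump $j$}, $0\le j\le n$, after the bumps of the graph of $|P|$.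

\subsection{Definition and univalence}

The right side of the second equation in \eqref{eq:ode} has constant argument on each bump, and the argument jumps by $\pi q$ at each zero. So $w=S/(\pi P^q)$ is a Schwarz--Christoffel map: it sends each bump into a straight line, and the zeros are prevertices. A primitive of $-2/(\pi(z^2-1)P^q)$ would have this property for arbitrary points $x_i$. Criticality says that the primitive vanishing at $\infty$ equals $S/(\pi P^q)$, and we shall see that this places every line at distance $1$ from the origin. The image polygon is then determined by $n$ and $q$ alone. It winds around $w=0$ through the angle $(nq+1)\pi$, which may exceed $2\pi$, so we pass to the logarithm of $w$.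

Let $\Pi=\{0<\operatorname{Re}\theta<\pi,\ \operatorname{Im}\theta>0\}$. The map $z=\cos\theta$ takes $\Pi$ conformally onto the lower half-plane. There $\operatorname{Im}\frac1{z-x}>0$, so we may take $\arg S\in(0,\pi)$, and we take $\arg P=\sum_i\arg(z-x_i)\in(-n\pi,0)$ with each term in $(-\pi,0)$; this fixes $P^q$. Define on $\Pi$
\[
w=\frac S{\pi P^q},\qquad Z=-i\log w=\xi+i\eta,\qquad\xi=\arg S-q\arg P\in(0,(nq+1)\pi),\qquad\eta=-\log|w|,
\]
so that $w=e^{iZ}$. Since $z^2-1=-\sin^2\theta$ and $dz/d\theta=-\sin\theta$, \eqref{eq:ode} gives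
\begin{equation}\label{eq:dw}
\frac{dw}{d\theta}=-\frac2{\pi\sin\theta\;P^q},\qquad B:=\frac1{Z'(\theta)}=-\frac i2\,S\sin\theta .
\end{equation}

\begin{lemma}\label{lem:univ}
$\operatorname{Re}B>0$ on $\Pi$. Hence $\operatorname{Re}Z'>0$, $Z$ is univalent, and $\xi$ is strictly increasing in $\operatorname{Re}\theta$.
\end{lemma}

\begin{proof}
Substitute $x=\cos t$ in $S$ and use $\cot\frac{\theta-t}2+\cot\frac{\theta+t}2=\frac{2\sin\theta}{\cos t-\cos\theta}$:
\[
B=\frac i4\int_0^\pi u(\cos t)\sin t\,\Big[\cot\frac{\theta-t}2+\cot\frac{\theta+t}2\Big]dt .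
\]
The cotangent has negative imaginary part in the upper half-plane, so $\operatorname{Re}B>0$. Now use (NW) on the convex set $\Pi$.
\end{proof}

\begin{example}[$q=1$]\label{ex:q1}
Let $P(\cos\theta)=\frac{\sin(n+1)\theta}{(n+1)\sin\theta}$, a polynomial of degree $n$ with $P(1)=1$ and zeros at $\theta=k\pi/(n+1)$. The Fourier sine series of $\operatorname{sgn}\sin(n+1)\theta$ contains only the frequencies $(2l+1)(n+1)$, so this function is orthogonal on $(0,\pi)$ to $\sin m\theta$ for $1\le m\le n$. These sines span the functions $h(\cos\theta)\sin\theta$ with $\deg h\le n-1$, so \eqref{eq:orth} holds. Then $\int|P+h|\ge\int(P+h)\operatorname{sgn}P=\int|P|$, so $P$ is proportional to $p_1$ and $\theta_k(1)=k\pi/(n+1)$. Equation \eqref{eq:dw} reads $dw/d\theta=-2(n+1)/(\pi\sin(n+1)\theta)$, and $w\to0$ as $\operatorname{Im}\theta\to\infty$, so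
\[
w=i-\frac2\pi\log\tan\frac{(n+1)\theta}2,\qquad 0<\arg\tan<\pi .
\]
On even bumps the tangent is positive and $\operatorname{Im}w=1$; on odd bumps it is negative and $\operatorname{Im}w=-1$. Each bump covers a full line at distance $1$ from the origin, and $w\to\infty$ at the zeros.
\end{example}

\subsection{The domain $D_q$}

For $j\in\mathbb Z$ let $\gamma_j=\frac\pi2+\pi qj$; we call these numbers \emph{centers}. Let $\ell(s)=\log\cos s$ for $|s|<\frac\pi2$ and $\ell(s)=-\infty$ otherwise. With $w=e^{i\zeta}$ and $\zeta=\xi+i\eta$, the curve $\eta=\ell(\xi-\gamma_j)$ is the line $\operatorname{Re}(we^{-i\gamma_j})=1$, the tangent to the unit circle at $e^{i\gamma_j}$. Put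
\[
b_q(\xi)=\max_{0\le j\le n}\ell(\xi-\gamma_j),\qquad D_q=\{\xi+i\eta:\ 0<\xi<(nq+1)\pi,\ \eta>b_q(\xi)\}.
\]
Since $\ell(s)$ is nonincreasing in $|s|$, the maximum is attained at the center nearest to $\xi$ (the \emph{nearest-center rule}). By the \emph{graph} of $b_q$ we mean the set of points $\xi+ib_q(\xi)$ with $0<\xi<(nq+1)\pi$ and $b_q(\xi)>-\infty$. For $q<1$ consecutive arcs meet at \emph{corners} over the midpoints $\gamma_k-\frac{\pi q}2$. For $q\ge1$ they do not meet, and $D_q$ has \emph{channels} going down to $-i\infty$ over the pairwise disjoint intervals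
\[
I_k=\big[\gamma_{k-1}+\tfrac\pi2,\ \gamma_k-\tfrac\pi2\big],
\]
which are single points if $q=1$ and contain no center. See Figure~\ref{fig:D}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.85,yscale=1.1]
\draw[thick] (0,-1.65)--(0,1.5);
\draw[thick] (6.2832,-1.65)--(6.2832,1.5);
\draw[thick,domain=0.2:2.3562,samples=60] plot (\x,{ln(sin(deg(\x)))});
\draw[thick,domain=-0.7854:0.7854,samples=30] plot ({3.1416+\x},{ln(cos(deg(\x)))});
\draw[thick,domain=-0.7854:1.37,samples=60] plot ({4.7124+\x},{ln(cos(deg(\x)))});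
\draw[dashed,domain=0:0.7854,samples=20] plot (\x,{ln(cos(deg(\x)))});
\draw[dotted] (0.7854,-0.3466)--(0.7854,1.5) node[above] {$L$};
\draw[dotted] (1.5708,0)--(1.5708,1.5) node[above] {$J$};
\draw[dotted] (3.1416,0)--(3.1416,1.5) node[above] {$\xi=m_q$};
\fill (2.3562,-0.3466) ellipse (0.06 and 0.046);
\fill (3.927,-0.3466) ellipse (0.06 and 0.046);
\node at (4.7,0.8) {$D_{1/2}$};
\end{tikzpicture}
\qquad
\begin{tikzpicture}[xscale=0.45,yscale=1.1]
\draw[thick] (0,-1.65)--(0,1.5);
\draw[thick] (12.566,-1.65)--(12.566,1.5);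
\draw[thick,domain=-1.37:1.37,samples=60] plot ({1.5708+\x},{ln(cos(deg(\x)))});
\draw[thick,domain=-1.37:1.37,samples=60] plot ({6.2832+\x},{ln(cos(deg(\x)))});
\draw[thick,domain=-1.37:1.37,samples=60] plot ({10.9956+\x},{ln(cos(deg(\x)))});
\draw[dotted] (6.2832,0)--(6.2832,1.5) node[above] {$\xi=m_q$};
\node at (3.927,-1.3) {$I_1$};
\node at (8.639,-1.3) {$I_2$};
\node at (9.4,0.8) {$D_{3/2}$};
\end{tikzpicture}
\caption{The domain $D_q$ for $n=2$ is the part of the strip $0<\xi<(2q+1)\pi$ above three translates of the curve $\eta=\log\cos\xi$. Left, $q=1/2$: the arcs meet at two corners, the images of the zeros. The dashed arc belongs to the boundary of the periodic domain $\widetilde D_q$; the part of $D_q$ below it lies outside $\widetilde D_q$. The half-lines $L$ and $J$ lie over $\xi=\frac\pi2(1-q)$ and $\xi=\frac\pi2$, and $m_q$ is the midpoint of the strip. Right, $q=3/2$: the zeros correspond to the lower ends of the channels over $I_1$ and $I_2$.}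
\label{fig:D}
\end{figure}

The next two lemmas will be used for $Z$ and again for the periodic model. The first describes a map of this kind at a prevertex; the second identifies the image from the boundary behavior.

\begin{lemma}[Vertices]\label{lem:vertex}
Let $a\in\mathbb R$, $k\in\mathbb Z$, and let $\Delta$ be an upper half-disc centered at $a$. Let $\zeta=\xi+i\eta$ be analytic in $\Delta$ and continuous on $\overline\Delta\setminus\{a\}$, and let $w=e^{i\zeta}$ satisfy $w'(\theta)=(\theta-a)^{-q}g(\theta)$, where $0\le\arg(\theta-a)\le\pi$ and $g$ is analytic near the closed disc with $g(a)\neq0$. Suppose that $\eta=\ell(\xi-\gamma_{k-1})$ with $\xi$ increasing on the diameter to the left of $a$, and $\eta=\ell(\xi-\gamma_k)$ to the right of $a$.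
\begin{enumerate}
\item[(a)] If $q<1$, then $\zeta$ extends continuously to $a$, and $\xi(a)=\gamma_k-\frac{\pi q}2$.
\item[(b)] If $q\ge1$, then $\eta\to-\infty$ and $\xi=\gamma_k-\frac\pi2-(q-1)\arg(\theta-a)+o(1)$ as $\theta\to a$. All limit points of $\xi$ lie in $I_k$; along the real axis $\xi\to\gamma_{k-1}+\frac\pi2$ from the left and $\xi\to\gamma_k-\frac\pi2$ from the right.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The function $(\theta-a)^{1-q}\int_0^1s^{-q}g(a+s(\theta-a))\,ds$ is a primitive of $w'$ that tends to $0$ at $a$, so $w$ is continuous at $a$. On the diameter $|w|=e^{-\eta}\ge1$, so $w(a)\ne0$ and $\zeta=-i\log w$ is continuous at $a$. Let $\alpha=\xi(a)-\gamma_{k-1}$. As $\eta(a)$ is finite and equals both $\ell(\alpha)$ and $\ell(\alpha-\pi q)$, we have $|\alpha|=|\alpha-\pi q|$, so $\alpha=\pi q/2$.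

(b) Write $g=g(a)+O(|\theta-a|)$ and integrate along rays from a fixed arc $|\theta-a|=\delta$. At distance $\epsilon$ from $a$ the error term contributes $O(1)+O(\int_\epsilon^\delta s^{1-q}\,ds)$. Hence $w=\frac{g(a)}{1-q}(\theta-a)^{1-q}(1+o(1))$ if $q>1$, and $w=g(a)\log(\theta-a)+O(1)=g(a)\log|\theta-a|\,(1+o(1))$ if $q=1$. In both cases $\eta\to-\infty$, and $\xi+(q-1)\arg(\theta-a)$ converges modulo $2\pi$. Being continuous on small punctured half-discs, which are connected, it converges to a constant. To the left of $a$, $\xi$ increases and $\ell(\xi-\gamma_{k-1})\to-\infty$, so $\xi\to\gamma_{k-1}+\frac\pi2$; the constant is $\gamma_{k-1}+\frac\pi2+(q-1)\pi=\gamma_k-\frac\pi2$.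
\end{proof}

\begin{lemma}[Image]\label{lem:image}
Let $I$ be an open interval, $b:I\to[-\infty,0]$ continuous, and $D=\{\xi\in I,\ \eta>b(\xi)\}$. Let $F$ be analytic and nonconstant on a domain $G$ with $\operatorname{Re}F\in I$. Suppose that
\begin{enumerate}
\item[(a)] if $a_m\in G$ leaves every compact subset of $G$ and $F(a_m)\to\xi+i\eta\in\mathbb C$ with $\xi\in I$, then $\eta=b(\xi)$;
\item[(b)] every component of $\{\xi\in I,\ \eta<b(\xi)\}$ contains a point outside $F(G)$.
\end{enumerate}
Then $F(G)=D$.
\end{lemma}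

\begin{proof}
Let $K$ be $D$ or one of the components in (b); $D$ is connected because it is a union of vertical rays that meet the strip $\{\xi\in I,\ \eta>0\}$. The set $F(G)\cap K$ is open by the open mapping theorem. It is closed in $K$: if $F(a_m)\to\zeta\in K$, then by (a) a subsequence of $a_m$ converges to some $a\in G$, and $F(a)=\zeta$. So $F(G)\cap K$ is empty or equal to $K$. By (b), $F(G)\subset\{\eta\ge b\}$. An open subset of $\{\eta\ge b\}$ contains no point with $\eta=b(\xi)$, so $F(G)\subset D$, and therefore $F(G)=D$.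
\end{proof}

\begin{proposition}\label{prop:Z}
For every critical configuration, $Z$ maps $\Pi$ conformally onto $D_q$, with the following boundary behavior.
\begin{enumerate}
\item[(Z1)] $Z$ extends analytically across $\theta=iy$, $y>0$, and there $\xi=0$ and $B>0$.
\item[(Z2)] $Z$ extends analytically across $\theta=\pi+iy$, $y>0$, and there $\xi=(nq+1)\pi$.
\item[(Z3)] $Z$ extends analytically across bump $j$; there $\xi$ is strictly increasing, $\eta=\ell(\xi-\gamma_j)$, and $\arg B=\xi-\gamma_j$.
\item[(Z4)] At $\theta_k$, $1\le k\le n$, the conclusions of Lemma~\ref{lem:vertex} hold.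
\item[(Z5)] As $\theta\to0$, $\eta\to-\infty$ and $\xi\to0$. As $\theta\to\pi$, $\eta\to-\infty$ and $\xi\to(nq+1)\pi$.
\item[(Z6)] As $\operatorname{Im}\theta\to\infty$, $\eta\to+\infty$, $\xi=(nq+1)\operatorname{Re}\theta+o(1)$, and $\arg B\to0$, uniformly in $\operatorname{Re}\theta$.
\item[(Z7)] If $q<1$, $Z$ maps $(0,\pi)$ continuously and bijectively onto the graph of $b_q$, with $\xi$ strictly increasing. If $q\ge1$, $Z$ maps the union of the bumps bijectively onto the graph, bump $j$ onto the arc over $(\gamma_j-\frac\pi2,\gamma_j+\frac\pi2)$.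
\end{enumerate}
\end{proposition}

\begin{proof}
(Z1), (Z2) These sides correspond to $z>1$ and $z<-1$, where $S$ and $P$ are analytic and nonzero. For $z=\cosh y>1$ we have $S,P>0$, so $\xi=0$, and $B=\frac12S\sinh y>0$. For $z<-1$ we have $S<0$, $\arg S=\pi$, and $\arg P=-n\pi$.

(Z3) On bump $j$ exactly $j$ zeros exceed $z$, so $P^q$ extends analytically across the bump, with $P^q=u\,e^{-i\pi qj}$ on it. By \eqref{eq:dw}, $w$ extends, and so does $S=\pi P^qw$. At a point $z_0$ of the bump,
\[
\operatorname{Im}S(z_0-i\epsilon)=\int_{-1}^1\frac{\epsilon\,u(x)}{(z_0-x)^2+\epsilon^2}\,dx\to\pi u(z_0)\qquad(\epsilon\to0^+).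
\]
So $S=\pi u\,(t+i)$ with $t$ real, and $w=e^{i\pi qj}(t+i)\ne0$; hence $Z$ extends. Since $\arg S=\frac\pi2-\arctan t$,
\[
\xi-\gamma_j=-\arctan t,\qquad\eta=-\tfrac12\log(1+t^2)=\log\cos(\xi-\gamma_j).
\]
By \eqref{eq:dw}, $dt/d\theta=-2/(\pi u\sin\theta)<0$, so $\xi$ increases strictly. Also $B=\frac\pi2u\sin\theta\,(1-it)$, so $\arg B=-\arctan t$.

(Z4) The function $P(\cos\theta)$ has a simple zero at $\theta_k$, so $P^q=(\theta-\theta_k)^q g_1(\theta)$ with $g_1$ analytic and nonzero near $\theta_k$. By \eqref{eq:dw} and (Z3), Lemma~\ref{lem:vertex} applies.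

(Z5) Near $\theta=0$, $P^q$ is analytic and nonzero, so $dw/d\theta$ has a simple pole, and $w=c\log\theta+O(1)=c\log|\theta|\,(1+o(1))$ with $c\ne0$. As in Lemma~\ref{lem:vertex}(b), $\eta\to-\infty$ and $\xi$ tends to a constant, which is $0$ by (Z1). The same computation at $\pi$, with $\pi-\theta$ in place of $\theta$ and (Z2) in place of (Z1), gives the second statement.

(Z6) Let $N=\int_{-1}^1u\,dx>0$. Then $z=\frac12e^{-i\theta}(1+o(1))$, $\sin\theta=iz(1+o(1))$, $S=(N/z)(1+o(1))$. So $\arg S=\operatorname{Re}\theta+o(1)$, $\arg(z-x_i)=-\operatorname{Re}\theta+o(1)$, $|w|\to0$, and $B\to N/2$.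

(Z7) Let $q<1$. By (Z3)--(Z5), $\xi$ is continuous and strictly increasing on $(0,\pi)$ with limits $0$ and $(nq+1)\pi$, and it passes the midpoint of $\gamma_{k-1}$ and $\gamma_k$ at $\theta_k$. So on bump $j$ the center $\gamma_j$ is the nearest one, and $\eta=b_q(\xi)$. Let $q\ge1$. By (Z4), (Z5), and $\gamma_0-\frac\pi2=0$, $\gamma_n+\frac\pi2=(nq+1)\pi$, $\xi$ runs on bump $j$ from $\gamma_j-\frac\pi2$ to $\gamma_j+\frac\pi2$; these intervals are disjoint, and the arcs over them make up the graph.

It remains to apply Lemma~\ref{lem:image} with $I=(0,(nq+1)\pi)$. For (a), pass to a subsequence converging to a point of $\partial\Pi\cup\{\infty\}$. By (Z1)--(Z7), the limit of $Z$ is infinite, or has $\xi\in\partial I$, or lies on the graph. For (b), a component $K$ is the region below the graph over an interval that contains a center $\gamma_j$, and $b_q(\gamma_j)=0$. Suppose $\gamma_j-im=Z(a_m)$ for all $m\ge1$. Since $\eta\to-\infty$, the $a_m$ accumulate only at $0$, $\pi$, or, if $q\ge1$, at points $\theta_k$. The limit points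 of $\xi$ there are $0$, $(nq+1)\pi$, or lie in $I_k$, and none of them is $\gamma_j$. So some $\gamma_j-im\in K$ is outside $Z(\Pi)$.
\end{proof}

We shall need the boundary behavior in the opposite direction.

\begin{lemma}[Limits of $Z^{-1}$]\label{lem:inv}
Let $a_m\in\Pi$ and $Z(a_m)=\xi_m+i\eta_m$.
\begin{enumerate}
\item[(a)] If $Z(a_m)$ tends to a finite point of the line $\xi=0$, then $\operatorname{Re}a_m\to0$ and $\arg B(a_m)\to0$.
\item[(b)] If $Z(a_m)$ tends to a point of the graph of $b_q$, then $a_m$ tends to the real point that corresponds to it by \textup{(Z7)}.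
\item[(c)] If $q\ge1$, $\eta_m\to-\infty$, and all limit points of $\xi_m$ lie in $I_k$, $1\le k\le n$, then $a_m\to\theta_k$.
\item[(d)] If $\eta_m\to+\infty$, then $\operatorname{Im}a_m\to\infty$.
\item[(e)] If $\eta_m\to-\infty$ and $\xi_m\to0$, then $a_m\to0$. If $\eta_m\to-\infty$ and $\xi_m\to(nq+1)\pi$, then $a_m\to\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $a^*\in\overline\Pi\cup\{\infty\}$ be the limit of a subsequence. In each case $Z(a_m)$ has no limit point in $D_q$, so $a^*\notin\Pi$. The limit of $Z$ at $a^*$ is finite only on the two vertical sides, on the bumps, and, for $q<1$, at the $\theta_k$; the limit of $\xi$ is $0$ on the left side, $(nq+1)\pi$ on the right side, and strictly between at the real points. This gives $a^*=iy$ with $y>0$ in (a), where (Z1) applies, and it gives (b) by the injectivity in (Z7). If $\eta_m\to-\infty$, then $a^*$ is $0$, $\pi$, or, for $q\ge1$, some $\theta_l$; the sets $\{0\}$, $I_1,\dots,I_n$, $\{(nq+1)\pi\}$ of possible limit points of $\xi$ are pairwise disjoint, which gives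 (c) and (e). Near every finite boundary point $\eta$ is bounded above, which gives (d).
\end{proof}

\subsection{Symmetry and the function $f_q$}

From now on $Z=Z_q$ is the map of the minimizer $p_q$, whose zeros are symmetric; this is where uniqueness enters. The reflection $\theta\mapsto\pi-\bar\theta$ corresponds to $z\mapsto-\bar z$. Since $u$ is even, $S(-\bar z)=-\overline{S(z)}$, so $\arg S(-\bar z)=\pi-\arg S(z)$. Since $\arg(-\bar a)=-\pi-\arg a$ in the lower half-plane and the zeros are symmetric, $\arg P(-\bar z)=-n\pi-\arg P(z)$. Hence $Z_q(\pi-\bar\theta)=(nq+1)\pi-\overline{Z_q(\theta)}$. Put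
\[
m_q=(nq+1)\tfrac\pi2,\qquad D_q^-=D_q\cap\{\xi<m_q\},\qquad\Pi^-=\Pi\cap\{\operatorname{Re}\theta<\tfrac\pi2\}.
\]
On $\operatorname{Re}\theta=\frac\pi2$ we have $\xi=m_q$, and $B$ is real, hence positive. As $\xi$ increases with $\operatorname{Re}\theta$, $Z_q(\Pi^-)=D_q^-$. Define on $D_q$
\begin{equation}\label{eq:f}
f_q=\operatorname{Re}Z_q^{-1},\qquad\beta_q=\arg(Z_q^{-1})'\in(-\tfrac\pi2,\tfrac\pi2),\qquad\partial_\xi f_q=|B|\cos\beta_q,\quad\partial_\eta f_q=-|B|\sin\beta_q,
\end{equation}
where $(Z_q^{-1})'=B\circ Z_q^{-1}$. Then $0<f_q<\frac\pi2$ on $D_q^-$, and $f_q=\frac\pi2$, $\beta_q=0$ on $D_q\cap\{\xi=m_q\}$. By Lemma~\ref{lem:inv}, $f_q\to0$ at finite points of $\xi=0$, and $f_q$ extends continuously to the graph of $b_q$. Since $Z_q^{-1}$ is real on the graph, the normal derivative of $f_q$ vanishes on the arcs. So $f_q$ solves on $D_q^-$ the mixed problem of Section~\ref{sub:idea}, and $\theta_k(q)$ is its value at the $k$-th corner or at the end of the $k$-th channel.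

\section{The periodic model}\label{sec:U}

To compare $f_q$ with $f_r$ at their $k$-th corners or channels we need a coordinate in which these places do not depend on the exponent. Continue the row of arcs periodically:
\[
\tilde b_q(\xi)=\max_{j\in\mathbb Z}\ell(\xi-\gamma_j),\qquad\widetilde D_q=\{\eta>\tilde b_q(\xi)\}.
\]
A periodic domain should be uniformized by a map with equally spaced prevertices. So we imitate \eqref{eq:dw} with $\sin\theta\,P^q$ replaced by $\cos^q\varphi$, whose zeros are the points $\varphi_k=\pi(k-\frac12)$, $k\in\mathbb Z$. In this variable, \emph{bump $j$} is $(\varphi_j,\varphi_{j+1})=\{\pi j+\tau:|\tau|<\frac\pi2\}$, $j\in\mathbb Z$. From here on $x$ and $y$ denote the real and imaginary parts of $\varphi$.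

On $\mathbb H=\{y>0\}$ let $\cos^q\varphi=2^{-q}e^{-iq\varphi}(1+e^{2i\varphi})^q$ with the principal branch of the last power. This equals $\cosh^qy$ at $\varphi=iy$, it has the positive boundary value $(\cos\tau)^q$ for $|\tau|<\frac\pi2$, and it satisfies $\cos^q(\varphi+\pi)=e^{-i\pi q}\cos^q\varphi$ and $\cos^q(-\bar\varphi)=\overline{\cos^q\varphi}$. Let
\[
\kappa_q=\int_0^\infty\operatorname{sech}^qt\,dt,\qquad W_q(\varphi)=\frac i{\kappa_q}\int_0^\infty\frac{dt}{\cos^q(\varphi+it)},\qquad G_q(\tau)=\frac1{\kappa_q}\int_0^\tau\sec^qs\,ds\quad(|\tau|<\tfrac\pi2).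
\]
Then $W_q'=-1/(\kappa_q\cos^q\varphi)$, $W_q$ extends analytically across every bump, and the constant $\kappa_q$ makes $W_q(0)=i$. From the properties of $\cos^q$ and from $1/\cos^q\varphi=2^qe^{iq\varphi}(1+O(e^{-2y}))$,
\begin{equation}\label{eq:W}
\begin{gathered}
W_q(\varphi+\pi)=e^{i\pi q}W_q(\varphi),\qquad W_q(-\bar\varphi)=-\overline{W_q(\varphi)},\qquad W_q(\tau)=i-G_q(\tau),\\
W_q(\varphi)=\frac{2^q}{q\kappa_q}\,ie^{iq\varphi}\big(1+O(e^{-2y})\big)\quad\text{uniformly in $x$ as }y\to\infty .
\end{gathered}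
\end{equation}
The analogue of $B$ is $\widetilde B=-i\kappa_qW_q\cos^q\varphi$. By \eqref{eq:W} it is $\pi$-periodic, satisfies $\widetilde B(-\bar\varphi)=\overline{\widetilde B(\varphi)}$, tends to $1/q$ as $y\to\infty$, and equals $\kappa_q(1+iG_q(\tau))\cos^q\tau$ on bump $0$. At distance $\epsilon$ from $\varphi_k$ we have $|\cos^q\varphi|=O(\epsilon^q)$, while integration of $|W_q'|=O(\epsilon^{-q})$ along rays shows that $W_q$ is $O(1)$, $O(|\log\epsilon|)$, $O(\epsilon^{1-q})$ for $q<1$, $q=1$, $q>1$. So $\widetilde B\to0$ at $\varphi_k$, and $\widetilde B$ is bounded and continuous on $\overline{\mathbb H}$ with $\operatorname{Re}\widetilde B\ge0$ on $\mathbb R$. By (EMP) and (SMP), $\operatorname{Re}\widetilde B>0$ on $\mathbb H$. In particular $W_q\ne0$, and we define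
\[
U_q=-i\log W_q=\xi_q+i\eta_q,\qquad\xi_q=\tfrac\pi2\text{ on }x=0,
\]
which is possible since $W_q(iy)\in i(0,\infty)$. Then $U_q'=1/\widetilde B$ has positive real part.

\begin{proposition}\label{prop:U}
$U_q$ maps $\mathbb H$ conformally onto $\widetilde D_q$, and $\partial_x\xi_q>0$. Moreover:
\begin{enumerate}
\item[(U1)] As $y\to\infty$, $\xi_q-\frac\pi2-qx\to0$ and $\eta_q=qy+O(1)$, uniformly in $x$.
\item[(U2)] $\xi_q=\frac\pi2+\frac{k\pi q}2$ on the line $x=\frac{k\pi}2$, $k\in\mathbb Z$, and $|\xi_q-\frac\pi2-qx|\le\frac{\pi q}2$ on $\mathbb H$.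
\item[(U3)] $U_q$ extends analytically across bump $j$, and at $\varphi=\pi j+\tau$,
\[
\xi_q=\gamma_j+\arctan G_q(\tau),\qquad\eta_q=-\tfrac12\log(1+G_q(\tau)^2)=\ell(\xi_q-\gamma_j).
\]
\item[(U4)] At $\varphi_k$, $k\in\mathbb Z$, the conclusions of Lemma~\ref{lem:vertex} hold.
\item[(U5)] If $q\le1$, $\xi_q$ extends continuously to $\overline{\mathbb H}$, it is strictly increasing on $\mathbb R$, and $\xi_q(\varphi_k)=\gamma_k-\frac{\pi q}2$. If $q<1$, $U_q$ extends to a homeomorphism of $\overline{\mathbb H}$ onto the closure of $\widetilde D_q$ that maps $\mathbb R$ onto the graph of $\tilde b_q$.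
\item[(U6)] $\arg\widetilde B=0$ on the lines $x=\frac{k\pi}2$, and $\arg\widetilde B<0$ for $-\frac\pi2<x<0$.
\end{enumerate}
\end{proposition}

\begin{proof}
Univalence follows from (NW), and $\partial_x\xi_q=\operatorname{Re}U_q'>0$.

(U1) By \eqref{eq:W}, $\xi_q-\frac\pi2-qx$ is within $O(e^{-2y})$ of $2\pi\mathbb Z$; it is continuous and vanishes on $x=0$.

(U2) By \eqref{eq:W}, $U_q(\varphi+\pi)=U_q(\varphi)+\pi q$ and $U_q(-\bar\varphi)=\pi-\overline{U_q(\varphi)}$ up to additive constants in $2\pi\mathbb Z$, and these vanish by (U1). On $x=\frac{k\pi}2$ we have $\varphi=-\bar\varphi+k\pi$, so $U_q(\varphi)=\pi-\overline{U_q(\varphi)}+k\pi q$. Between two consecutive lines both $\xi_q$ and $\frac\pi2+qx$ lie in the same interval of length $\frac{\pi q}2$.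

(U3) On bump $0$, $W_q=i-G_q(\tau)\neq0$ has argument $\frac\pi2+\arctan G_q(\tau)$, with the branch fixed at $\tau=0$. Use $U_q(\varphi+\pi j)=U_q(\varphi)+\pi qj$ for the other bumps.

(U4) The function $1+e^{2i\varphi}$ has a simple zero at $\varphi_k$, so $W_q'$ has the form required in Lemma~\ref{lem:vertex}, and $G_q$ is increasing.

\emph{Image.} We apply Lemma~\ref{lem:image} with $I=\mathbb R$. If $\varphi\to\infty$, then $U_q\to\infty$ by (U1) and (U2). On bump $j$ we have $|\xi_q-\gamma_j|<\frac{\pi q}2$: for $q<1$ by (U4) and monotonicity, for $q\ge1$ because $|\xi_q-\gamma_j|<\frac\pi2$. So $\gamma_j$ is the nearest center and $\eta_q=\tilde b_q(\xi_q)$. At $\varphi_k$ the limit is a corner or $\infty$. This is hypothesis (a). For (b), every component contains a point $\gamma_j-i$. By (U2) and $\partial_x\xi_q>0$, $\xi_q=\gamma_j$ only on the line $x=\pi j$, and there $|W_q|=|W_q(iy)|<1$, so $\eta_q>0$. Hence $\gamma_j-i\notin U_q(\mathbb H)$.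

(U5) The statements on $\xi_q$ follow from (U3) and (U4); for $q=1$ the interval $I_k$ is the point $\gamma_k-\frac\pi2$. For $q<1$, $U_q$ is continuous on $\overline{\mathbb H}$, bijective from $\mathbb H$ to $\widetilde D_q$ and from $\mathbb R$ to the graph, and tends to $\infty$ at $\infty$. A continuous bijection between the one-point compactifications is a homeomorphism.

(U6) On $x=\frac{k\pi}2$, $\widetilde B(\varphi)=\widetilde B(-\bar\varphi)=\overline{\widetilde B(\varphi)}$. On the half-strip $-\frac\pi2<x<0$ the bounded harmonic function $\arg\widetilde B$ has boundary values $0$ on the sides and $\arctan G_q(\tau)<0$ on the bottom. Apply (EMP) and (SMP).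
\end{proof}

Now we compare $D_q$ with $\widetilde D_q$. Put
\[
\Lambda=\{0<\xi<\tfrac\pi2,\ \eta>\log\sin\xi\},\qquad J=\{\xi=\tfrac\pi2,\ \eta>0\},\qquad\lambda_q=\tfrac\pi2(1-q),
\]
so that $\lambda_q$ is the midpoint of $\gamma_{-1}$ and $\gamma_0$ and the value of $\xi_q$ on $x=-\frac\pi2$. The nearest-center rule gives:
\begin{enumerate}
\item[(D1)] $b_q=\log\sin\xi$ on $(0,\frac\pi2]$. So $D_q\cap\{\xi<\frac\pi2\}=\Lambda$ and $D_q\cap\{\xi=\frac\pi2\}=J$ \emph{do not depend on $q$}.
\item[(D2)] $\tilde b_q\ge b_q$, so $\widetilde D_q\cap\{0<\xi<m_q\}\subset D_q^-$. Moreover $\tilde b_q=b_q$ on $[\lambda_q,m_q]\cap(0,\infty)$, since for $\lambda_q\le\xi\le m_q\le\gamma_n$ a nearest center has index in $\{0,\dots,n\}$.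
\item[(D3)] If $q\ge1$, then $\lambda_q\le0$, so $\widetilde D_q\cap\{0<\xi<m_q\}=D_q^-$.
\item[(D4)] If $q<1$, then $\tilde b_q>b_q$ on $(0,\lambda_q)$, since there some center of negative index is strictly nearer than $\gamma_0$, which is at distance less than $\frac\pi2$.
\end{enumerate}

\section{The transition map}\label{sec:T}

Let
\[
\Sigma=\{0<x<\tfrac{n\pi}2,\ y>0\},\qquad\Omega_q=\{\varphi\in\mathbb H:\ x<\tfrac{n\pi}2,\ \xi_q(\varphi)>0\}.
\]
By (U2), $\xi_q=\frac\pi2$ on $x=0$ and $\xi_q=m_q$ on $x=\frac{n\pi}2$. Since $\partial_x\xi_q>0$, we get $\Sigma\subset\Omega_q$, $U_q(\Omega_q)=\widetilde D_q\cap\{0<\xi<m_q\}$, $U_q(\Sigma)=D_q^-\cap\{\xi>\frac\pi2\}$, and $U_q(\{x=0\})=J$. In particular $\Omega_q$ is a domain, and by (D2) we can define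
\[
T_q=Z_q^{-1}\circ U_q:\Omega_q\to\Pi^-,\qquad R_q=\operatorname{Re}T_q=f_q\circ U_q,\qquad T_q'=\frac{B\circ T_q}{\widetilde B}.
\]
Let $\Psi_q=R_q$ on $\Omega_q$ and $\Psi_q=0$ on $\{\varphi\in\mathbb H:x<\frac{n\pi}2\}\setminus\Omega_q$; so $0\le\Psi_q<\frac\pi2$.

\begin{example}[$q=1$, continued]\label{ex:T1}
Here $\kappa_1=\frac\pi2$ and $\Omega_1=\{-\frac\pi2<x<\frac{n\pi}2\}$, because $\lambda_1=0$. With $\varphi=(n+1)\theta-\frac\pi2$ we have $\frac d{d\theta}W_1(\varphi)=-2(n+1)/(\pi\sin(n+1)\theta)$, which is $dw/d\theta$ in Example~\ref{ex:q1}. Both functions vanish at $i\infty$, so $w(\theta)=W_1(\varphi)$, and (Z6) and (U1) show that the logarithms agree: $Z_1(\theta)=U_1(\varphi)$. Hence $T_1(\varphi)=(\varphi+\frac\pi2)/(n+1)$, and $R_1$ is the function of Section~\ref{sub:idea}.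
\end{example}

\begin{lemma}\label{lem:T}
Let $0<q<\infty$ and $X=(-\frac\pi2,\frac{n\pi}2)\subset\mathbb R$.
\begin{enumerate}
\item[(a)] Every point of $X$ is the center of an upper half-disc contained in $\Omega_q$. The map $T_q$ extends analytically across $X$, it is real on $X$, and $T_q'>0$ there; $R_q$ extends harmonically and evenly in $y$.
\item[(b)] $T_q(\varphi_k)=\theta_k(q)$ for $1\le k\le\lfloor n/2\rfloor$.
\item[(c)] If $q<1$, then $T_q(X)=\{\theta\in(0,\frac\pi2):\operatorname{Re}Z_q(\theta)>\lambda_q\}$.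
\item[(d)] $R_q(x+iy)\to\dfrac{qx+\pi/2}{nq+1}$ as $y\to\infty$, for $0<x<\frac{n\pi}2$.
\item[(e)] $\Psi_q$ is continuous and subharmonic on $\{\varphi\in\mathbb H:x<\frac{n\pi}2\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a), (b) The points $\varphi_k\in X$ are those with $1\le k<\frac{n+1}2$, that is, $1\le k\le\lfloor n/2\rfloor$. Let $\varphi\to\varphi^*\in X$ in $\mathbb H$. If $q<1$, then by (U5) and (U2) $U_q(\varphi)$ tends to a point of the graph of $\tilde b_q$ over $(\lambda_q,m_q)$, which by (D2) lies on the graph of $b_q$; for $\varphi^*=\varphi_k$ it is the corner over $\gamma_k-\frac{\pi q}2$, which is $Z_q(\theta_k)$. If $q\ge1$ and $\varphi^*$ lies on bump $j$, then $0\le j\le n$, and $U_q(\varphi)$ tends to a point of the arc over $(\gamma_j-\frac\pi2,\gamma_j+\frac\pi2)\subset(0,\infty)$, which is part of the graph of $b_q$. If $q\ge1$ and $\varphi^*=\varphi_k$, then $\eta_q\to-\infty$ and the limit points of $\xi_q$ lie in $I_k\subset[\pi,\infty)$. In all cases the limit points of $\xi_q$ are positive, so a half-disc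 at $\varphi^*$ lies in $\Omega_q$; and Lemma~\ref{lem:inv}(b),(c) shows that $T_q(\varphi)$ has a real limit, equal to $\theta_k$ if $\varphi^*=\varphi_k$. Now apply (RP).

(c) On $X$ we have $Z_q\circ T_q=U_q$ by continuity. The map $U_q$ takes $X$ bijectively onto the graph over $(\lambda_q,m_q)$, and by (Z7) and symmetry $Z_q$ takes $(0,\frac\pi2)$ bijectively onto the graph over $(0,m_q)$.

(d) By (U1), $\xi_q\to\frac\pi2+qx$ and $\eta_q\to+\infty$. By Lemma~\ref{lem:inv}(d), $\operatorname{Im}T_q\to\infty$, and (Z6) gives $\xi_q=(nq+1)R_q+o(1)$.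

(e) At a boundary point of $\Omega_q$ in this set $\xi_q=0$, so $U_q$ tends to a finite point of the line $\xi=0$, and $R_q\to0$ by Lemma~\ref{lem:inv}(a). So $\Psi_q$ is continuous, nonnegative, and harmonic where it is positive.
\end{proof}

The functions $R_q$ are now all defined on the same half-strip $\Sigma$, and the monotonicity of the zeros reduces to a weak inequality between them.

\begin{lemma}\label{lem:strict}
Let $0<q<r<\infty$. If $R_r\le R_q$ on $\Sigma$, then $\theta_k(r)<\theta_k(q)$ for $1\le k\le\lfloor n/2\rfloor$.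
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:T}(a), $R_q-R_r$ extends evenly to a nonnegative harmonic function on the strip $0<x<\frac{n\pi}2$, and its value at $\varphi_k$ is $\theta_k(q)-\theta_k(r)$. If this value were $0$, (SMP) would give $R_q\equiv R_r$. By Lemma~\ref{lem:T}(d) the linear functions $\frac{qx+\pi/2}{nq+1}$ and $\frac{rx+\pi/2}{nr+1}$ would coincide; but their values at $x=0$ differ.
\end{proof}

\section{The comparison for $1\le q<r$}\label{sec:A}

The left side of $\Omega_q$ is the curve $\xi_q=0$; by (U1) it is asymptotic to the line $x=-\pi/(2q)$. The next lemma says that it moves to the right as $q$ grows, as long as it stays in the half-strip $-\frac\pi2\le x<0$.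

\begin{lemma}\label{lem:mono1}
Let $0<q<r<\infty$.
\begin{enumerate}
\item[(a)] $G_r(\tau)>G_q(\tau)$ for $0<\tau<\frac\pi2$.
\item[(b)] $\xi_r(\varphi)<\xi_q(\varphi)$ for $\varphi\in\mathbb H$ with $-\frac\pi2\le x<0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\sec^qs$ increases with $q$, and $\kappa_q$ decreases. (b) By (U2), $\xi_r-\xi_q$ equals $-\frac\pi2(r-q)$ on $x=-\frac\pi2$ and $0$ on $x=0$, and it is bounded on the half-strip between these lines. On the bottom it equals $\arctan G_r(\tau)-\arctan G_q(\tau)$, which is negative for $-\frac\pi2<\tau<0$ by (a), since $G_q$ is odd. Apply (EMP) and (SMP).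
\end{proof}

\begin{proposition}\label{prop:A}
If $1\le q<r<\infty$, then $R_r\le R_q$ on $\Sigma$.
\end{proposition}

\begin{proof}
Since $q\ge1$, $\xi_q=\lambda_q\le0$ on $x=-\frac\pi2$, so $\Omega_q\subset\{-\frac\pi2<x<\frac{n\pi}2\}$. Let $G$ be the union of $\Omega_q$, $X$, and the mirror image of $\Omega_q$ in the real axis; by Lemma~\ref{lem:T}(a) it is a domain. Let $g=\Psi_r-R_q$ on $\Omega_q$, extended evenly in $y$. It is subharmonic off $X$ by Lemma~\ref{lem:T}(e). Near a point of $X$ we have $\Psi_r=R_r$, so $g$ is harmonic there by Lemma~\ref{lem:T}(a) for $q$ and $r$. Also $g\le\frac\pi2$.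

The only real boundary points of $G$ are $-\frac\pi2$ and $\frac{n\pi}2$, which we treat as exceptional. Let $\varphi^*\in\partial G\cap\mathbb H$. If $\operatorname{Re}\varphi^*=\frac{n\pi}2$, then $U_q(\varphi^*)\in D_q\cap\{\xi=m_q\}$, so $R_q\to\frac\pi2$, while $\Psi_r<\frac\pi2$. Otherwise $\xi_q(\varphi^*)=0$ and $-\frac\pi2\le\operatorname{Re}\varphi^*<0$. Then $\xi_r(\varphi^*)<0$ by Lemma~\ref{lem:mono1}(b), so $\Psi_r=0$ and $g<0$ near $\varphi^*$. By symmetry the same holds in the lower half-plane, and (EMP) gives $g\le0$. On $\Sigma$, $\Psi_r=R_r$.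
\end{proof}

\section{The comparison for $q<r\le1$}\label{sec:B}

For $q<1$ the proof above breaks down. Now $\xi_q(-\frac\pi2)=\lambda_q>0$, so $\partial\Omega_q$ contains real points to the left of $-\frac\pi2$, and by (D4) $U_q$ sends them to interior points of $D_q$. There $R_q$ satisfies no boundary condition at all. We therefore work on $D_q^-$, where $f_q$ has the right boundary conditions everywhere, and build a subharmonic competitor from two pieces. On $\widetilde D_q$ we have the transplant $\Psi_r\circ U_q^{-1}$, the function we want to bound. On $\Lambda$, which by (D1) lies in both $D_q$ and $D_r$, we have $f_r$ itself. To glue them we must compare them along $J$ and along $\partial\widetilde D_q\cap\Lambda$. The transplant at $\zeta$ is the value of $f_r$ at the displaced point $U_r(U_q^{-1}(\zeta))$. So we need the direction of the displacement (Lemma~\ref{lem:mono2}) and the sign of the gradient of $f_r$ on $\Lambda\cup J$ (Lemma~\ref{lem:sign}).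

\subsection{The direction of the displacement}

\begin{lemma}\label{lem:mono2}
Let $0<q<r\le1$.
\begin{enumerate}
\item[(a)] $\eta_r(iy)>\eta_q(iy)$ for $y>0$.
\item[(b)] $\xi_r<\xi_q$ on $\{\varphi\in\overline{\mathbb H}:x<0\}$.
\item[(c)] If $r<1$, then $\eta_r\le\eta_q$ on $\mathbb R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $e^{-\eta_q(iy)}=|W_q(iy)|=\frac{\mathcal T_q}{\mathcal H_q+\mathcal T_q}$ with $\mathcal H_q=\int_0^y\operatorname{sech}^qt\,dt$ and $\mathcal T_q=\int_y^\infty\operatorname{sech}^qt\,dt$. Since $\operatorname{sech}^{r-q}$ is strictly decreasing, $\mathcal T_r/\mathcal T_q<\operatorname{sech}^{r-q}y<\mathcal H_r/\mathcal H_q$. So $\mathcal T_r/\mathcal H_r<\mathcal T_q/\mathcal H_q$, and $|W_r(iy)|<|W_q(iy)|$.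

(c) This follows from (U3), Lemma~\ref{lem:mono1}(a), and continuity at the $\varphi_k$.

(b) Let $\varepsilon=r-q$. On the right halves of the bumps of negative index, Lemma~\ref{lem:mono1}(a) works against us, and we need an upper bound for the gain:
\begin{equation}\label{eq:arctan}
\arctan G_r(\tau)-\arctan G_q(\tau)\le\varepsilon\tau\qquad(0\le\tau<\tfrac\pi2).
\end{equation}
Let $a=\xi_r-\xi_q-\varepsilon x$ on the closed half-strip $\{0\le x\le\frac\pi2,\ y\ge0\}$; on the bottom, $a\le0$ is \eqref{eq:arctan}. The function $a$ is continuous by (U5), which requires $r\le1$; it vanishes on both vertical sides by (U2) and tends to $0$ at $\infty$ by (U1). Suppose $a$ takes a positive value. Then it attains a positive maximum, and by (SMP) it does so at a point $\tau_0\in(0,\frac\pi2)$ of the bottom. There $a$ is smooth, $\partial_xa=0$, and $\partial_ya\le0$. On the bottom $\eta_q=\log\cos\alpha_q$ with $\alpha_q=\xi_q-\frac\pi2$ and $\tan\alpha_q=G_q$, so the Cauchy--Riemann equations give $\partial_y\xi_q=-\partial_x\eta_q=G_q\,\partial_x\xi_q$,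 with $\partial_x\xi_q>0$; the same holds for $r$. At $\tau_0$, $\partial_x\xi_r=\partial_x\xi_q+\varepsilon$, and
\[
\partial_ya=G_r\,(\partial_x\xi_q+\varepsilon)-G_q\,\partial_x\xi_q>0
\]
because $G_r>G_q>0$. This contradiction proves \eqref{eq:arctan}.

Let $\varphi=-\pi j+\tau<0$ lie on a bump, $j\ge0$. By (U3), $\xi_r-\xi_q=-\pi\varepsilon j+\arctan G_r(\tau)-\arctan G_q(\tau)$. If $\tau\le0$, the difference of the arctangents is at most $0$, and negative for $\tau<0$; if $\tau>0$, it is less than $\frac{\pi\varepsilon}2$, and $j\ge1$. So $\xi_r-\xi_q<0$. At $\varphi_k$ with $k\le0$, (U5) gives $\xi_r-\xi_q=\pi\varepsilon(k-\frac12)<0$. On the quarter-plane $\{x<0,\ y>0\}$, (U2) shows that $\xi_r-\xi_q-\varepsilon x$ is bounded, so $\xi_r-\xi_q$ is bounded above. It is continuous up to the finite boundary, with values $0$ on $x=0$ and negative values on the negative real axis. Apply (EMP) and (SMP).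
\end{proof}

\subsection{The sign of $\partial_\eta f_q$}

On $\widetilde D_q$ let $\tilde\beta_q=\arg(U_q^{-1})'=\arg\widetilde B\circ U_q^{-1}$, and on $U_q(\Omega_q)$ let $\mu_q=\beta_q-\tilde\beta_q\in(-\pi,\pi)$. Then
\begin{equation}\label{eq:mu}
\mu_q\circ U_q=\arg T_q',\qquad\partial_yR_q=-|T_q'|\sin(\arg T_q'),
\end{equation}
and $\arg T_q'\to0$ at every point of $X$ by Lemma~\ref{lem:T}(a). We know the sign of $\tilde\beta_q$ from (U6), and $\mu_q$ measures how far $\beta_q$ is from it.

\begin{lemma}\label{lem:sign}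
\begin{enumerate}
\item[(a)] If $0<q\le1$, then $\partial_\xi f_q>0$ and $\partial_\eta f_q\ge0$ on $\Lambda\cup J$.
\item[(b)] If $0<q<1$, then $\arg T_q'<0$ on the half-strip $\{-\frac\pi2<x<\frac{n\pi}2,\ y>0\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
We omit the index $q$. By \eqref{eq:f}, $\partial_\xi f>0$ everywhere, and (a) amounts to $\beta\le0$ on $\Lambda\cup J$. By (U2) and (U6),
\begin{equation}\label{eq:betatilde}
\tilde\beta<0\ \text{ on }\widetilde D_q\cap\{\lambda_q<\xi<\tfrac\pi2\},\qquad\tilde\beta=0\ \text{ on }\widetilde D_q\cap\{\xi\in\{\lambda_q,\tfrac\pi2,m_q\}\}.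
\end{equation}
If $q=1$, then $T_1'>0$ by Example~\ref{ex:T1}, so $\beta=\tilde\beta$ on $U_1(\Omega_1)=D_1^-$; as $\lambda_1=0$, (a) follows from \eqref{eq:betatilde}.

Let $q<1$. A direct use of the maximum principle on $D_q^-$ fails, because by (Z3) $\beta$ is positive on parts of the graph to the right of $J$. We cut $D_q^-$ along the half-line $L=\{\xi=\lambda_q,\ \eta>\log\sin\lambda_q\}=U_q(\{x=-\frac\pi2\})$ into
\[
Q=D_q\cap\{\xi<\lambda_q\},\qquad\Sigma^+=D_q\cap\{\lambda_q<\xi<m_q\}=U_q\big(\{-\tfrac\pi2<x<\tfrac{n\pi}2\}\big),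
\]
and use $\beta$ on $Q$ and $\mu$ on $\Sigma^+$, since these have simple boundary values. On $Q$, the bounded harmonic function $\beta$ tends to $0$ at finite points of $\xi=0$ by Lemma~\ref{lem:inv}(a), and to $\xi-\frac\pi2<0$ on the graph by Lemma~\ref{lem:inv}(b) and (Z3), the graph over $(0,\lambda_q]$ being in the image of bump $0$. On $\Sigma^+$, viewed in the variable $\varphi$, the bounded harmonic function $\mu$ tends to $0$ on $X$, to $0$ on $x=\frac{n\pi}2$ (where $\beta=\tilde\beta=0$), and to $\beta$ on $L$. Both $\beta$ and $\tilde\beta$ are harmonic near each point of $L$.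

We claim that $\beta<0$ on $L$. Along $L$, $\beta\to\lambda_q-\frac\pi2<0$ at the lower end, and $\beta\to0$ at the upper end by Lemma~\ref{lem:inv}(d) and (Z6). If the claim fails, $\beta|_L$ attains its maximum $s\ge0$ at some $\zeta_0\in L$. By (EMP), $\beta\le s$ on $Q$; by (SMP), $\beta<s$ on $Q$, since $\beta$ has negative boundary values on the graph; and (H) gives $\partial_\xi\beta(\zeta_0)>0$. On the other side, (EMP) gives $\mu\le s=\mu(\zeta_0)$ on $\Sigma^+$, so $\partial_\xi\mu(\zeta_0)\le0$, and \eqref{eq:betatilde} gives $\partial_\xi\tilde\beta(\zeta_0)\le0$. Hence $\partial_\xi\beta(\zeta_0)=\partial_\xi\mu(\zeta_0)+\partial_\xi\tilde\beta(\zeta_0)\le0$, a contradiction.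

Now (EMP) gives $\beta\le0$ on $Q$, and (EMP) with (SMP) gives $\mu<0$ on $\Sigma^+$, which is (b). For $\lambda_q<\xi\le\frac\pi2$ we get $\beta=\mu+\tilde\beta<0$.
\end{proof}

\subsection{Gluing}

\begin{proposition}\label{prop:B}
If $0<q<r\le1$, then $R_r\le R_q$ on $\Sigma$.
\end{proposition}

\begin{proof}
Centers, $\lambda_q$, and $m_q$ refer to the exponent $q<1$. Let $E=U_q(\Omega_q)=\widetilde D_q\cap\{0<\xi<m_q\}$ and $A=\Psi_r\circ U_q^{-1}$ on $E$; $A$ is continuous and subharmonic by Lemma~\ref{lem:T}(e). By (D1) and (D2), $D_q^-=\Lambda\cup E$, and $f_r$ is harmonic near $\Lambda\cup J\subset D_r^-$. Define $V$ on $D_q^-$ by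
\[
V=A\ \text{ on }E\setminus\Lambda,\qquad V=\max(f_r,A)\ \text{ on }E\cap\Lambda,\qquad V=f_r\ \text{ on }\Lambda\setminus E .
\]
Then $0\le V<\frac\pi2$.

\smallskip
\emph{Step 1: $V$ is subharmonic on $E$.} Apply (GL) with $G=E$, $G_1=E\cap\Lambda$, $u=A$, $v=f_r$. Here $G\cap\partial G_1=J$. A point of $J$ is $\zeta=U_q(iy)=\frac\pi2+i\eta_q(iy)$, and
\[
A(\zeta)=f_r(U_r(iy))=f_r\big(\tfrac\pi2+i\eta_r(iy)\big)\ge f_r(\zeta)
\]
by Lemma~\ref{lem:mono2}(a) and Lemma~\ref{lem:sign}(a) for the exponent $r$: the displaced point lies higher on $J$.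

\smallskip
\emph{Step 2: $V$ is subharmonic on $\Lambda$.} Apply (GL) with $G=\Lambda$, $G_1=E\cap\Lambda$, $u=f_r$, $v=A$. Let $\zeta_0=\xi_0+i\eta_0\in\Lambda\cap\partial G_1$. Then $\eta_0=\tilde b_q(\xi_0)>\log\sin\xi_0$, so $\xi_0<\lambda_q$ by (D2). By (U5), $\zeta_0=U_q(\varphi^*)$ with $\varphi^*$ real, $\varphi^*<-\frac\pi2$, and $U_q^{-1}(\zeta)\to\varphi^*$ as $\zeta\to\zeta_0$. We must show $\limsup\Psi_r(\varphi)\le f_r(\zeta_0)$ as $\varphi\to\varphi^*$ in $\mathbb H$. Let $\xi'=\xi_r(\varphi^*)$; recall that $\xi_r$ is continuous on $\overline{\mathbb H}$.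

If $\xi'<0$, then $\Psi_r=0$ near $\varphi^*$. This covers $r=1$, because then $\xi'<\xi_1(-\frac\pi2)=0$ by (U5). So let $r<1$ and $U_r(\varphi^*)=\xi'+i\eta'$, a finite point. If $\xi'=0$, each value of $\Psi_r$ near $\varphi^*$ is $0$ or a value of $f_r$ near $i\eta'$, so $\Psi_r\to0$ by Lemma~\ref{lem:inv}(a). Let $\xi'>0$. By Lemma~\ref{lem:mono2}(b),(c), $\xi'<\xi_0<\frac\pi2$ and $\eta'\le\eta_0$: the displaced point lies to the left and lower. Also $\eta'=\tilde b_r(\xi')\ge\log\sin\xi'$, so $\xi'+i\eta'$ lies in $\Lambda$ or on the graph of $b_r$, and $\Psi_r\to f_r(\xi'+i\eta')$. Go from $\zeta_0$ left to $\xi'+i\eta_0$ and then down to $\xi'+i\eta'$. Since $\log\sin$ is increasing on $(0,\frac\pi2)$, this path lies in $\Lambda$ except possibly for its endpoint, and by Lemma~\ref{lem:sign}(a) $f_r$ does not increase along it. So $f_r(\xi'+i\eta')\le f_r(\zeta_0)$.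

Since $\Lambda$ and $E$ are open and cover $D_q^-$, $v=V\circ Z_q$ is subharmonic on $\Pi^-$.

\smallskip
\emph{Step 3: $v\to0$ on the left side.} Let $\theta\to iy_0$, $y_0>0$, so that $\zeta=Z_q(\theta)\to i\eta_0$, a finite point. Then $f_r(\zeta)\to0$ by Lemma~\ref{lem:inv}(a) for the exponent $r$. If $\zeta\to i\eta_0$ within $E$, then by (U5) $U_q^{-1}(\zeta)\to\varphi^*\in\overline{\mathbb H}$ with $\xi_q(\varphi^*)=0$. As $\xi_q\ge\frac\pi2$ for $x\ge0$, $\operatorname{Re}\varphi^*<0$, so $\xi_r(\varphi^*)<0$ by Lemma~\ref{lem:mono2}(b), and $A(\zeta)=0$ for $\zeta$ near $i\eta_0$.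

\smallskip
\emph{Step 4: reflection in the bottom.} Let $\theta^*\in(0,\frac\pi2)$ and $\xi^*=\operatorname{Re}Z_q(\theta^*)\in(0,m_q)$; by (Z7), $Z_q$ is continuous at $\theta^*$. Exclude the two points with $\xi^*=\lambda_q$ and $\xi^*=\frac\pi2$.

If $\xi^*>\lambda_q$, then $\theta^*=T_q(\varphi^*)$ with $\varphi^*\in X$ by Lemma~\ref{lem:T}(c). Since $T_q'(\varphi^*)>0$ and $T_q$ commutes with conjugation, $T_q^{-1}$ maps a small disc at $\theta^*$ conformally onto a neighborhood of $\varphi^*$, commutes with conjugation, and takes the upper half into $\Omega_q\cap\Omega_r$. So on the upper half-disc $Z_q$ takes values in $E$ and $A\circ Z_q=R_r\circ T_q^{-1}$, which extends evenly and harmonically to the disc.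

If $\xi^*<\frac\pi2$, then $Z_q$ maps a small upper half-disc at $\theta^*$ into $\Lambda$ and its diameter into the graph of $\log\sin\xi$, which is part of the graph of $b_r$. By Lemma~\ref{lem:inv}(b) for $r$, $Z_r^{-1}\circ Z_q$ has real limits on the diameter, and by (RP) $f_r\circ Z_q$ extends evenly and harmonically.

Near $\theta^*$, $v$ equals $A\circ Z_q$ if $\xi^*>\frac\pi2$, and $\max(f_r\circ Z_q,A\circ Z_q)$ if $\lambda_q<\xi^*<\frac\pi2$. If $\xi^*<\lambda_q$, then $Z_q(\theta^*)$ lies strictly below the graph of $\tilde b_q$ by (D4), so nearby points are outside $E$ and $v=f_r\circ Z_q$. In each case the even extension of $v$ is subharmonic near $\theta^*$.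

\smallskip
\emph{Conclusion.} The even extension of $g=v-\operatorname{Re}\theta$ is bounded and subharmonic on the strip $0<\operatorname{Re}\theta<\frac\pi2$ minus two points. On the left side $g\to0$ except possibly at $\theta=0$, and on the right side $\limsup g\le0$ because $v<\frac\pi2$. By (EMP), with $0$ and the two removed points as exceptions, $g\le0$. For $\varphi\in\Sigma$ and $\theta=T_q(\varphi)$ we have $Z_q(\theta)=U_q(\varphi)\in E\setminus\Lambda$, so $v(\theta)=\Psi_r(\varphi)=R_r(\varphi)$, while $\operatorname{Re}\theta=R_q(\varphi)$.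
\end{proof}

\section{Proofs of the theorems}\label{sec:end}

\begin{lemma}\label{lem:cont}
Each $x_i$ is continuous on $[0,\infty]$.
\end{lemma}

\begin{proof}
Let $q_m\in(0,\infty)$ tend to $q\in[0,\infty]$. The zeros lie in $[-1,1]$, so it suffices to show that $p_*=p_q$ (with $p_0=x^n$) whenever the ordered zeros of $p_{q_m}$ converge to those of a monic polynomial $p_*$.

Let $0<q<\infty$. For every monic $p$ of degree $n$, $\int|p_{q_m}|^{q_m}\le\int|p|^{q_m}$, and dominated convergence gives $\int|p_*|^q\le\int|p|^q$. By uniqueness $p_*=p_q$.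

Let $q=0$. By Jensen's inequality and minimality,
\[
\exp\Big(\frac12\int_{-1}^1\log|p_{q_m}|\,dx\Big)\le\Big(\frac12\int_{-1}^1|p_{q_m}|^{q_m}dx\Big)^{1/q_m}\le\Big(\frac12\int_{-1}^1|x|^{nq_m}dx\Big)^{1/q_m}=(1+nq_m)^{-1/q_m},
\]
and the right side tends to $e^{-n}$. The function \eqref{eq:logint} is continuous on $[-1,1]$, so $\int\log|p_*|\le-2n$. Since \eqref{eq:logint} is at least $-2$, with equality only at $s=0$, all zeros of $p_*$ are $0$.

Let $q=\infty$. For fixed $s>0$ and $q_m>s$, H\"older's inequality and comparison with $p_\infty$ give $(\frac12\int|p_{q_m}|^s)^{1/s}\le(\frac12\int|p_{q_m}|^{q_m})^{1/q_m}\le2^{1-n}$. So $(\frac12\int|p_*|^s)^{1/s}\le2^{1-n}$ for all $s$, hence $\|p_*\|_\infty\le2^{1-n}=\|p_\infty\|_\infty$, and $p_*=p_\infty$ by uniqueness.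
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $0<q<r<\infty$ and $1\le k\le\lfloor n/2\rfloor$. If $q\ge1$ or $r\le1$, then $\theta_k(r)<\theta_k(q)$ by Propositions~\ref{prop:A} and~\ref{prop:B} and Lemma~\ref{lem:strict}. If $q<1<r$, then $\theta_k(r)<\theta_k(1)<\theta_k(q)$. So $x_i=\cos\theta_{n+1-i}$ is strictly increasing on $(0,\infty)$ for the indices $i$ of the positive zeros. For the endpoints, $x_i(0)=0<x_i(q)$, and $x_i(q)<x_i(q+1)\le\lim_{r\to\infty}x_i(r)=x_i(\infty)$ by Lemma~\ref{lem:cont}.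
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comp}]
(a) The function $x_i$ is continuous and strictly increasing on $[0,\infty]$, and $x_i(0)=0$.

(b) On the vertical ray $\varphi_k+iy$, $y\ge0$, the function $R_q$ is continuous, starts at $\theta_k(q)$, and tends to $\frac{q\varphi_k+\pi/2}{nq+1}=\Theta_k(q)$, by Lemma~\ref{lem:T}(a),(b),(d). By \eqref{eq:mu} it increases strictly if $-\pi<\arg T_q'<0$ on the ray and decreases strictly if $0<\arg T_q'<\pi$. For $q=1$, $R_1$ does not depend on $y$ by Example~\ref{ex:T1}, so $\theta_k(1)=\Theta_k(1)$. For $q<1$, Lemma~\ref{lem:sign}(b) gives $\theta_k<\Theta_k$.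

Let $q>1$. Then $\xi_q=\lambda_q<0$ on $x=-\frac\pi2$, so the finite boundary of $\Omega_q$ consists of $X$, its endpoints, the half-line $x=\frac{n\pi}2$, and the nonempty set $\{\xi_q=0\}\cap\mathbb H$, which lies in $-\frac\pi2<x<0$. The bounded harmonic function $\arg T_q'=\arg(B\circ T_q)-\arg\widetilde B$ tends to $0$ on $X$ and on the half-line. On $\{\xi_q=0\}$, $\arg(B\circ T_q)\to0$ by Lemma~\ref{lem:inv}(a), so $\arg T_q'\to-\arg\widetilde B>0$ by (U6). By (EMP) and (SMP), applied to $-\arg T_q'$, we get $\arg T_q'>0$ on $\Omega_q$, and so $\theta_k>\Theta_k$.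

(c) The zeros of $p_q$ are a solution by Lemma~\ref{lem:orth}. Let two critical configurations have polynomials $P,\widehat P$ and maps $Z,\widehat Z$. Proposition~\ref{prop:Z} and Lemma~\ref{lem:inv} were proved for arbitrary critical configurations, without minimality or symmetry. So $M=\widehat Z^{-1}\circ Z$ is a conformal automorphism of $\Pi$. By (Z5) and (Z6) for $Z$ and Lemma~\ref{lem:inv}(d),(e) for $\widehat Z$, $M(\theta)$ tends to $0$, $\pi$, $\infty$ as $\theta$ tends to $0$, $\pi$, $\infty$. In the variable $z=\cos\theta$, $M$ is an automorphism of the lower half-plane, hence a M\"obius transformation, and it fixes $1$, $-1$, $\infty$; so it is the identity. Thus $Z=\widehat Z$, the functions $w=e^{iZ}$ agree, and \eqref{eq:dw} gives $|P|=|\widehat P|$ in the lower half-plane. By continuity this holds on the real axis, so the zeros agree.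
\end{proof}

\begin{thebibliography}{9}

\bibitem{Lq}
\emph{On polynomials of minimal $L_q$-deviation, $0<q<1$},
\texttt{http://www.math.vanderbilt.edu/saffeb/texts/88.pdf}.

\bibitem{Ransford}
Ransford, \emph{Potential Theory in the Complex Plane}.

\end{thebibliography}
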